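
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Partial spreads of $\mathrm H(3,q^2)$:\\ the bound $\frac12(q^3+q+2)$ is attained only for $q=2,3$}


\begin{abstract}
A partial spread of the hermitian polar space $\mathrm H(3,q^2)$ has at most $\frac12(q^3+q+2)$ lines, and this bound is attained for $q=2$ and $q=3$. We show that it is attained for no prime power $q\ge4$, and that for $q=2,3$ the extremal partial spread is unique up to automorphisms. In the dual model $\mathrm Q^-(5,q)$, equality forces a second, companion partial ovoid, and the signed difference of the two satisfies a strong duality. For prime $q\ge5$ this duality turns the lines on one point into a function on the $q^2+1$ points of an elliptic quadric that a polynomial argument shows to be a linear functional, a contradiction. For $q=4$ a count of planes gives a parity contradiction, and for the remaining $q$ a $p$-rank bound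 is already stronger.
\end{abstract}

\section{The question and the answer}

Let $q$ be a prime power. The polar space $\mathrm H(3,q^2)$ consists of the points and lines of $\mathrm{PG}(3,q^2)$ that are totally isotropic for a nondegenerate hermitian form. It has $(q^2+1)(q^3+1)$ points, and each of its lines has $q^2+1$ points. A \emph{partial spread} is a set of pairwise disjoint lines of $\mathrm H(3,q^2)$. Comparing numbers of points, a partial spread has at most $q^3+1$ lines, with equality only if its lines partition the point set. How close to a partition can one come? It is known \cite{source} that one never gets much beyond half way: a partial spread of $\mathrm H(3,q^2)$ has at most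
\[
   n:=\tfrac12(q^3+q+2)
\]
lines. The number $n$ is an integer for every $q$, and the bound is attained for $q=2$ and $q=3$. The problem posed in \cite{source} is to decide whether it is attained for any $q\ge4$.

One might expect the two small examples to start a series. Equality forces a rich structure (a symmetric design, Section~\ref{sec:companion}) whose parameters are integers for every $q$, so integrality alone rules nothing out. Nevertheless the answer is negative.

\begin{theorem}\label{thm:A}
If $q\ge4$ is a prime power, then every partial spread of $\mathrm H(3,q^2)$ has at most $\frac12(q^3+q)$ elements.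
\end{theorem}

\begin{theorem}\label{thm:B}
The bound $\frac12(q^3+q+2)$ is attained if and only if $q\in\{2,3\}$. For $q=2$ (size $6$) and for $q=3$ (size $16$) the extremal partial spread is unique up to automorphisms of the generalized quadrangle $\mathrm H(3,q^2)$.
\end{theorem}

One ingredient is the following bound of Ihringer, Sin and Xiang \cite{ISX}, which we prove in Section~\ref{sec:rank}.

\begin{theorem}\label{thm:C}
If $q=p^t$ with $p$ prime, then a partial spread of $\mathrm H(3,q^2)$ has at most $\bigl(\frac{p(2p^2+1)}3\bigr)^t+1$ elements.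
\end{theorem}

\paragraph{How the proof goes.}
For $q=p^t$ and large $p$ the bound of Theorem~\ref{thm:C} is about $(2/3)^tq^3$, to be compared with $n\approx\frac12q^3$. Since $(2/3)^2<1/2<2/3$, it should settle the proper prime powers and say nothing new for primes. This is indeed so, with one exception: for $q=4$ it gives $37$, while $n=35$. So the primes $q\ge5$ and $q=4$ need another method.

We dualize: partial spreads of $\mathrm H(3,q^2)$ are sets $O$ of pairwise non-collinear points of the elliptic quadric $\mathrm Q^-(5,q)$. A weighted Cauchy--Schwarz inequality proves $|O|\le n$, and equality produces a second set $O'$ of the same kind and size (Section~\ref{sec:companion}). The signed function $\chi_O-\chi_{O'}$ obeys a duality between its sums over $U$ and $U^\perp$, for every subspace $U$ (Section~\ref{sec:duality}). For $q=4$ we apply the duality to planes (Section~\ref{sec:four}). For primes we apply it to lines (Section~\ref{sec:prime}): it yields a function $f$ on $q^2+1$ points that agrees with every linear functional in exactly $0$, $q$ or $2q$ places. Read modulo $p$, this becomes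 a polynomial identity. For $q=3$ the identity allows $f$ to differ from a functional only by a quadratic term, which is present in the known example. For primes $q\ge5$ it forces $f$ to be a functional itself, which is absurd. The cases $q=2,3$ are completed in Section~\ref{sec:small}.

\section{The dual model}\label{sec:model}

Dimensions are vector space dimensions, so points, lines and planes are subspaces of dimension $1$, $2$, $3$; we often identify a subspace with its set of points. For a quadratic form $Q$, a vector or point is \emph{singular} if $Q$ vanishes on it, and the polar form is $B(x,y)=Q(x+y)-Q(x)-Q(y)$. A line is \emph{hyperbolic} if it is spanned by two singular vectors $x,y$ with $B(x,y)\ne0$, and \emph{anisotropic} if it has no singular point. A form in dimension $4$ or $6$ is \emph{elliptic} if it is the orthogonal sum of one, respectively two, hyperbolic lines and an anisotropic line. Its polar form is nondegenerate.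

Let $V=\mathbb F_q^6$ carry an elliptic quadratic form $Q$ with polar form $B$, and let $\mathcal Q$ be the set of singular points. Together with the totally singular lines it forms the generalized quadrangle $\mathrm Q^-(5,q)$, and two distinct points of $\mathcal Q$ are collinear in it if and only if they are orthogonal. We then call them neighbors; a point is not a neighbor of itself. When we speak of lines of $\mathcal Q$ we mean totally singular lines.

The generalized quadrangle $\mathrm H(3,q^2)$ is the dual of $\mathrm Q^-(5,q)$ \cite[3.2.3]{PT}: lines of one are points of the other. So a partial spread of $\mathrm H(3,q^2)$ is the same thing as a \emph{partial ovoid} of $\mathcal Q$, a set of pairwise non-collinear points. From now on we work with partial ovoids. Throughout,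
\[
 M=q^2+1,\qquad n=\tfrac12(q^3+q+2),\qquad \tau=\tfrac12(q^2-q+2),
\]
and we note that
\begin{equation}\label{eq:numbers}
 (q+1)\tau=n,\qquad n-1=\tfrac12\,qM .
\end{equation}

\begin{lemma}\label{lem:E}
Let $S$ be a $4$-dimensional space with an elliptic quadratic form, and let $E$ be its set of singular points. Then $|E|=q^2+1$, and distinct points of $E$ are not orthogonal. Every plane of $S$ is $s^\perp$ for a unique point $s$ of $S$. If $s$ is singular, then $s^\perp$ meets $E$ only in $s$ (a \emph{tangent} plane). If $s$ is nonsingular, then $s^\perp$ meets $E$ in $q+1$ points. There are $q^3+q$ non-tangent planes, and each point of $E$ lies on $q^2+q$ of them.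
\end{lemma}

\begin{proof}
The first two statements are standard: an elliptic form in dimension $4$ has $q^2+1$ singular points and no totally singular line. Planes correspond to points because $B$ is nondegenerate on $S$. A singular point of $s^\perp$, with $s$ singular, is orthogonal to $s$, hence equal to $s$. If $s$ is nonsingular, the form on $s^\perp$ is a nondegenerate ternary form: for odd $q$ because $S=\langle s\rangle\perp s^\perp$, for even $q$ because the radical of $B$ on $s^\perp$ is $\langle s\rangle$ and $Q(s)\ne0$. So it defines a conic with $q+1$ points. The number of non-tangent planes is $(q^3+q^2+q+1)-(q^2+1)=q^3+q$. Of the $q^2+q+1$ planes on $e\in E$ only $e^\perp$ is tangent.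
\end{proof}

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[\textup{(a)}] $|\mathcal Q|=(q+1)(q^3+1)$. Each line of $\mathcal Q$ has $q+1$ points and each point is on $M$ lines. If a point $P$ of $\mathcal Q$ is not on the line $\ell$ of $\mathcal Q$, then exactly one point of $\ell$ is collinear with $P$. In particular there are no triangles.
\item[\textup{(b)}] Let $x,y\in\mathcal Q$ be distinct and non-collinear. Then $S=\langle x,y\rangle^\perp$ is elliptic of dimension $4$, and the common neighbors of $x$ and $y$ are the $M$ points of $E=S\cap\mathcal Q$.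
\item[\textup{(c)}] If in addition $z\in\mathcal Q$ is collinear with neither $x$ nor $y$, and $z\ne x,y$, then $\langle x,y,z\rangle=\langle x,y\rangle\perp\langle s\rangle$ with $s\in S$ nonsingular, and $x,y,z$ have exactly $q+1$ common neighbors.
\item[\textup{(d)}] If $r$ is a nonsingular point, then each singular point of $r^\perp$ lies on exactly $q+1$ lines of $\mathcal Q$ contained in $r^\perp$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The value of $|\mathcal Q|$ is standard. For $P\in\mathcal Q$ the space $P^\perp/P$ is elliptic of dimension $4$, and the lines of $\mathcal Q$ on $P$ correspond to its $M$ singular points. The hyperplane $P^\perp$ meets $\ell$ in a point or contains it; in the second case $\langle P,\ell\rangle$ would be a totally singular plane, and $Q$ has none.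

(b) The line $\langle x,y\rangle$ is hyperbolic, so $V=\langle x,y\rangle\perp S$, and $S$ is elliptic by Witt cancellation.

(c) Take vectors representing the points and write $z=\alpha x+\beta y+s$ with $s\in S$. Since $z$ is orthogonal to neither $x$ nor $y$, we have $\alpha\beta\ne0$, and $Q(z)=0$ gives $Q(s)=-\alpha\beta B(x,y)\ne0$. The common neighbors are the points of $E$ in $z^\perp\cap S=s^\perp\cap S$. Apply Lemma~\ref{lem:E}.

(d) Let $R$ be a singular point of $r^\perp$. The image $\bar r$ of $r$ in the elliptic space $R^\perp/R$ is nonsingular. The lines of $\mathcal Q$ on $R$ inside $r^\perp$ correspond to the singular points of $\bar r^\perp$, of which there are $q+1$ by Lemma~\ref{lem:E}.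
\end{proof}

\section{The bound, and the companion of an extremal partial ovoid}\label{sec:companion}

Let $O$ be a partial ovoid. For $P\in\mathcal Q\setminus O$ let $t_P=|P^\perp\cap O|$. Each of the $M$ lines on $P$ contains at most one point of $O$, so $t_P\le M$, and $M-t_P$ is the number of lines on $P$ that miss $O$. We use this nonnegative number as a weight and apply the Cauchy--Schwarz inequality to the weighted moments of $t_P$. The resulting proof of the known bound $n$ is short and tells us at once what equality means.

\begin{proposition}\label{prop:bound}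
A nonempty partial ovoid $O$ satisfies $|O|\le n$. If $|O|=n$, then $t_P\in\{\tau,M\}$ for every $P\in\mathcal Q\setminus O$, and $t_P=M$ for exactly $n$ points $P$.
\end{proposition}

\begin{proof}
Let $m=|O|$. All sums below run over $P\in\mathcal Q\setminus O$, and $t=t_P$. A point of $O$ has $qM$ neighbors, two points of $O$ have $M$ common neighbors, three have $q+1$, and all these neighbors are outside $O$. Hence
\begin{align*}
 \sum 1&=(q+1)(q^3+1)-m, & \sum t&=mqM,\\
 \sum t(t-1)&=m(m-1)M, & \sum t(t-1)(t-2)&=m(m-1)(m-2)(q+1).
\end{align*}
Put $D=q^3+1-m$. Then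
\begin{align*}
 W_0&:=\sum(M-t)=M\bigl((q+1)(q^3+1)-m-mq\bigr)=(q+1)MD,\\
 W_1&:=\sum(M-t)t=(M-1)mqM-m(m-1)M=mMD .
\end{align*}
Since $(M-t)t(t-1)=(M-2)t(t-1)-t(t-1)(t-2)$ and $(M-2)M=(q+1)(q^3-q^2+q-1)$,
\begin{equation}\label{eq:W2}
 \sum(M-t)t(t-1)=(q+1)m(m-1)\bigl(D-q(q-1)\bigr),
\end{equation}
and $W_2:=\sum(M-t)t^2$ is the sum of \eqref{eq:W2} and $W_1$.

From $W_0\ge0$ we get $D\ge0$. If $D=0$, then $m=q^3+1$ and $W_0=0$, so all weights vanish and \eqref{eq:W2} should be $0$; but its right side is negative. Hence $D>0$. Now $W_0W_2-W_1^2=mMD\cdot C$ with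
\begin{align*}
 C&=(q+1)^2(m-1)\bigl(D-q(q-1)\bigr)+(q+1)MD-mMD\\
  &=(m-1)\bigl[\bigl((q+1)^2-M\bigr)D-(q+1)^2q(q-1)\bigr]+qMD\\
  &=q\bigl\{(m-1)\bigl[2D-(q+1)^2(q-1)\bigr]+MD\bigr\}\\
  &=q\bigl\{(m-1)(q^3-q^2+q+3-2m)+(q^2+1)(q^3+1-m)\bigr\}\\
  &=q\,(q^3+q+2-2m)(m+q^2-1);
\end{align*}
in the last step both expressions, divided by $q$, expand to $-2m^2+(q^3-2q^2+q+4)m+q^5+2q^2-q-2$. By Cauchy--Schwarz $W_1^2\le W_0W_2$, so $C\ge0$ and $m\le n$.

Let $m=n$. Then $C=0$, and equality in Cauchy--Schwarz means that $t_P$ takes a single value on the points of positive weight, namely $W_1/W_0=n/(q+1)=\tau$. Here $D=\frac12q(q^2-1)$ and $M-\tau=\frac12q(q+1)$, so the number of these points is $W_0/(M-\tau)=(q^2-1)M=q^4-1$. Since $(q+1)(q^3+1)-(q^4-1)=2n$, the other $2n-n=n$ points outside $O$ have $t_P=M$.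
\end{proof}

From here to the end of Section~\ref{sec:duality} we assume $|O|=n$, for an arbitrary $q$. Let $O'$ be the set of the $n$ points with $t_P=M$; we call it the \emph{companion} of $O$.

\begin{proposition}\label{prop:companion}
Let $|O|=n$.
\begin{enumerate}
\item[\textup{(i)}] Any two points of $O$ have exactly $2q$ common neighbors in $O'$.
\item[\textup{(ii)}] $O'$ is a partial ovoid of size $n$ disjoint from $O$, and $O$ is the companion of $O'$. Each line of $\mathcal Q$ on a point of $O'$ contains exactly one point of $O$, and each line on a point of $O$ contains exactly one point of $O'$.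
\item[\textup{(iii)}] A point of $\mathcal Q\setminus(O\cup O')$ is collinear with exactly $\tau$ points of $O$ and exactly $\tau$ points of $O'$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $x\ne y$ be points of $O$, and let $\lambda$ of their $M$ common neighbors be in $O'$. Count pairs $(z,P)$ with $z\in O\setminus\{x,y\}$ and $P$ a common neighbor of $x,y,z$. By Lemma~\ref{lem:facts}(c),
\[
 \lambda(M-2)+(M-\lambda)(\tau-2)=(n-2)(q+1).
\]
Divide by $q+1$, using $M-2=(q+1)(q-1)$, $\tau-2=\frac12(q+1)(q-2)$ and $n-2=\frac12qM-1$. This gives $\frac12\lambda q+\frac12M(q-2)=\frac12qM-1$, so $\frac12\lambda q=M-1=q^2$ and $\lambda=2q$.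

(ii) Let $A$ be the $O\times O'$ matrix of collinearity. Its columns have sum $M$. If the row of $x\in O$ has sum $r$, then counting pairs $(y,P)$ with $y\in O\setminus\{x\}$ and $P\in O'$ collinear with both gives $r(M-1)=2q(n-1)=q^2M$, so $r=M$. Hence $AJ=JA=MJ$, where $J$ is the all-one matrix, and $AA^{T}=(q-1)^2I+2qJ$, since $M-2q=(q-1)^2$. This matrix is positive definite, so $A$ is invertible, and
\[
 A^{T}A=A^{-1}(AA^{T})A=(q-1)^2I+2q\,A^{-1}JA=(q-1)^2I+2qJ .
\]
So any two points of $O'$ have $2q$ common neighbors in $O$. (In other words, $O$ and $O'$ with collinearity form a symmetric design with $n$ points, block size $M$ and $\lambda=2q$.) If two points of $O'$ were collinear, then all their common neighbors would lie on the line joining them (there are no triangles), and this line has at most one point of $O$. As $2q>1$, this is impossible, and $O'$ is a partial ovoid. Its points are outside $O$ by definition.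

Each point of $O$ has $M$ neighbors in $O'$ and vice versa. These lie on the $M$ lines through the point, at most one on each, hence exactly one on each. Finally, by Proposition~\ref{prop:bound} applied to $O'$, exactly $n$ points outside $O'$ have $M$ neighbors in $O'$. The $n$ points of $O$ have this property, so they form the companion of $O'$.

(iii) Let $P\in\mathcal Q\setminus(O\cup O')$. By Proposition~\ref{prop:bound}, applied to $O$ and to $O'$, the number of neighbors of $P$ in each of the two sets is $\tau$ or $M$. It is not $M$, because $P$ is neither in the companion $O'$ of $O$ nor in the companion $O$ of $O'$.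
\end{proof}

\begin{example}\label{ex:two}
For $q=2$ everything can be seen by hand. On $\mathbb F_2^6$ let $Q(x)=\sum_{i<j}x_ix_j=\binom{\mathrm{wt}(x)}2$, where $\mathrm{wt}$ is the Hamming weight. The polar form has Gram matrix $J-I$ of determinant $-5$, which is nonzero in $\mathbb F_2$. The singular vectors are those of weight $1$, $4$ and $5$, in number $6+15+6=27=(q+1)(q^3+1)$. A nondegenerate form that is not elliptic has $35$ singular points, so $Q$ is elliptic. The six unit vectors $e_i$ are singular and pairwise non-orthogonal: they form a partial ovoid $O$ of size $6=n$. Since $B(x,e_i)=\mathrm{wt}(x)-x_i$, a vector of weight $5$ is orthogonal to the five $e_i$ in its support, and a vector of weight $4$ to the two $e_i$ outside its support. So $M=5$, $\tau=2$, and $O'$ consists of the six vectors of weight $5$. Each $e_i$ is collinear with all points of $O'$ but one.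
\end{example}

\section{Duality for the signed difference}\label{sec:duality}

Let $\mu=\chi_O-\chi_{O'}$, a function on the points of $\mathrm{PG}(V)$ that is zero outside $O\cup O'$, and for a subspace $U$ put $\mu(U)=\sum_{R\in U}\mu(R)$, the sum over the points of $U$. By Proposition~\ref{prop:companion}(iii), a singular point $R\notin O\cup O'$ has $\mu(R^\perp)=0$: the two constants $\tau$ cancel. This is why $\mu$, and not $\chi_O$, has a clean duality.

\begin{lemma}\label{lem:duality}
For every subspace $U$ of dimension $k$, $1\le k\le5$,
\[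
 \mu(U^\perp)=-q^{3-k}\mu(U).
\]
\end{lemma}

\begin{proof}
We first treat $k=1$, that is, we show $\mu(R^\perp)=-q^2\mu(R)$ for every point $R$.
If $R\in O$, then $R^\perp$ contains $R$ and no other point of $O$, and $M$ points of $O'$, so $\mu(R^\perp)=1-M=-q^2$. If $R\in O'$, then likewise $\mu(R^\perp)=M-1=q^2$. If $R\in\mathcal Q\setminus(O\cup O')$, then $\mu(R^\perp)=\tau-\tau=0$.
Finally let $R$ be nonsingular. Count the collinear pairs in $O\times O'$ with both members in $R^\perp$. A point of $O\cap R^\perp$ is on $q+1$ lines of $\mathcal Q$ inside $R^\perp$ by Lemma~\ref{lem:facts}(d), and each of them has exactly one point of $O'$. The line joining a collinear pair inside $R^\perp$ is one of these lines. So the number of pairs is $(q+1)|O\cap R^\perp|$, and by symmetry it is $(q+1)|O'\cap R^\perp|$. Hence $\mu(R^\perp)=0$.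

For general $U$ we compute $\sum_{R\in U^\perp}\mu(R^\perp)$ in two ways. It equals $-q^2\mu(U^\perp)$ by the case just treated. On the other hand, the $R^\perp$ with $R\in U^\perp$ are the hyperplanes containing $U$. A point of $U$ is on all $\frac{q^{6-k}-1}{q-1}$ of them, any other point on $\frac{q^{5-k}-1}{q-1}$ of them. Since $\mu(V)=n-n=0$, the sum equals the difference $q^{5-k}$ of these numbers times $\mu(U)$.
\end{proof}

\section{Proper prime powers: a rank bound}\label{sec:rank}

This section is independent of the two preceding ones. The idea is to encode orthogonality in a matrix over $\mathbb F_q$: a partial ovoid gives a submatrix $J-I$ of large rank, while algebra bounds the rank from above.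

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let vectors $x_1,\dots,x_m$ represent the points of a partial ovoid. The matrix $K=(B(x_i,x_j)^{q-1})$ has zero diagonal and ones elsewhere, so $K=J-I$ and $\operatorname{rank}K\ge m-1$. Since $q-1=\sum_{r<t}(p-1)p^r$, the matrix $K$ is the entrywise product of the matrices $K_r=(B(x_i,x_j)^{(p-1)p^r})$, $0\le r<t$. The entrywise product of two matrices of rank one has rank at most one, so ranks are submultiplicative under entrywise products. Moreover $K_r$ arises from $K_0$ by applying a field automorphism to the entries and has the same rank. Thus $m-1\le(\operatorname{rank}K_0)^t$, and it remains to show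
\[
 \operatorname{rank}K_0\le\tfrac13p(2p^2+1).
\]
If $p=2$, then $K_0=(B(x_i,x_j))$ has rank at most $6$, which is the right side.

Let $p$ be odd. The rank does not change if we extend scalars to the algebraic closure $k$ of $\mathbb F_q$. There we choose coordinates with $Q(y)=\sum_{i=1}^6y_i^2$. Then $B(x,y)=2\,x\cdot y$ and, as $2^{p-1}=1$ in $\mathbb F_p$, $B(x,y)^{p-1}=(x\cdot y)^{p-1}$. So the $j$th column of $K_0$ lists the values at $x_1,\dots,x_m$ of the form $g_x(y)=(x\cdot y)^{p-1}$ with $x=x_j$. The point is that these forms are harmonic.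

Let $S^d$ be the space of forms of degree $d$ in $y_1,\dots,y_6$ (zero for $d<0$), $\Delta=\sum\partial_i^2$, and $H_d=\ker(\Delta|_{S^d})$. Since $x\cdot x=0$, we have $\Delta g_x=(p-1)(p-2)(x\cdot x)(x\cdot y)^{p-3}=0$, so $g_x\in H_{p-1}$. Let $d\le p-1$. The bilinear pairing on $S^d$ for which distinct monomials are orthogonal and $\langle y^\alpha,y^\alpha\rangle=\prod\alpha_i!$ is nondegenerate, because $\alpha_i\le p-1$. On monomials one sees $\langle y_ig,h\rangle=\langle g,\partial_ih\rangle$, so $\langle Qg,h\rangle=\langle g,\Delta h\rangle$ for $g\in S^{d-2}$, $h\in S^d$. Multiplication by $Q$ is injective, so its adjoint $\Delta:S^d\to S^{d-2}$ is surjective and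
\[
 \dim H_d=\tbinom{d+5}5-\tbinom{d+3}5\qquad(d=p-1\text{ and }d=p-3).
\]

Next, $QH_{p-3}\subseteq H_{p-1}$: for $h\in H_{p-3}$, Euler's identity gives
\[
 \Delta(Qh)=12h+4\sum y_i\partial_ih+Q\Delta h=12h+4(p-3)h=4ph=0 .
\]
The evaluation map $H_{p-1}\to k^m$, $g\mapsto(g(x_1),\dots,g(x_m))$, contains all columns of $K_0$ in its image and kills $QH_{p-3}$, because the $x_i$ are singular. Hence, writing $[z^{p-1}]$ for the coefficient of $z^{p-1}$,
\begin{align*}
 \operatorname{rank}K_0&\le\dim H_{p-1}-\dim H_{p-3}=\tbinom{p+4}5-2\tbinom{p+2}5+\tbinom p5\\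
 &=[z^{p-1}]\frac{(1-z^2)^2}{(1-z)^6}=[z^{p-1}]\frac{(1+z)^2}{(1-z)^4}
 =\tbinom{p+2}3+2\tbinom{p+1}3+\tbinom p3\\
 &=\tfrac p6\bigl[(p+2)(p+1)+2(p+1)(p-1)+(p-1)(p-2)\bigr]=\tfrac13p(2p^2+1).\qedhere
\end{align*}
\end{proof}

\begin{proposition}\label{prop:nonprime}
Let $q=p^t$ with $t\ge2$ and $q\ne4$. Then every partial ovoid of $\mathcal Q$ has fewer than $n$ points.
\end{proposition}

\begin{proof}
Since $n=\frac12(q^3+q)+1$, by Theorem~\ref{thm:C} it suffices that $\bigl(\frac13p(2p^2+1)\bigr)^t<\frac12(q^3+q)$, or, after division by $q$, that $\bigl(\frac{2p^2+1}3\bigr)^t<\frac12(p^{2t}+1)$. If $p=2$, then $t\ge3$ and $(4/3)^t\ge\frac{64}{27}>2$, so $3^t<\frac12\cdot4^t$. If $p\ge3$, then $\frac{2p^2+1}{3p^2}=\frac23+\frac1{3p^2}\le\frac{19}{27}$ and $\bigl(\frac{19}{27}\bigr)^t\le\frac{361}{729}<\frac12$.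
\end{proof}

\section{The case $q=4$: counting planes}\label{sec:four}

We now use the duality lemma with $k=3$, where it reads $\mu(U^\perp)=-\mu(U)$. The planes $U$ to look at are those containing two points $x,y$ of $O$: they distribute the remaining points of $O$, and their perps are planes of the $4$-space $\langle x,y\rangle^\perp$, in which $O$ has no point at all.

\begin{proposition}\label{prop:four}
For $q=4$ there is no partial ovoid of $n=35$ points.
\end{proposition}

\begin{proof}
Let $|O|=n$; we specialize to $q=4$ only at the end. Fix $x\ne y$ in $O$ and put $L=\langle x,y\rangle$, $S=L^\perp$, $E=S\cap\mathcal Q$, $X=O'\cap E$. By Proposition~\ref{prop:companion}(i), $|X|=2q$. Moreover $O\cap E=\emptyset$, because points of $E$ are collinear with $x$.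

Let $\pi=s^\perp\cap S$ be a non-tangent plane of $S$, with $s\in S$ nonsingular. Then $U:=\pi^\perp=L\perp\langle s\rangle$ is a plane. Put
\[
 c=|\pi\cap X|,\qquad d=|U\cap O|\ge2,\qquad d'=|U\cap O'| .
\]
We have $\mu(\pi)=-c$, so Lemma~\ref{lem:duality} gives $d-d'=\mu(U)=-\mu(\pi)=c$. We need three observations.

\emph{The plane $U$ has exactly $q+1$ singular points.} For $\alpha x+\beta y+\gamma s$ the equation is $\alpha\beta B(x,y)+\gamma^2Q(s)=0$. It has the solutions $x$ and $y$ with $\gamma=0$, and $q-1$ solutions with $\gamma=1$, since then $\alpha\beta$ is a fixed nonzero element.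

\emph{If $c\ge1$, then $d'=0$, so $d=c$.} The intersection $U\cap\pi=\langle s\rangle\cap s^\perp$ contains no singular point. So a point of $U\cap O'$ and a point of $\pi\cap O'$ would be distinct, and they would be orthogonal, whereas $O'$ is a partial ovoid.

\emph{If $c=0$, then $d=d'$, and $2d=d+d'\le q+1$}, since $O$ and $O'$ are disjoint.

Now sum over the $q^3+q$ non-tangent planes $\pi$. By Lemma~\ref{lem:facts}(c) each $z\in O\setminus\{x,y\}$ lies in exactly one of the planes $U$, namely $\langle L,z\rangle$; so $\sum_\pi(d-2)=n-2$. Each point of $X$ lies on $q^2+q$ planes $\pi$, so $\sum_\pi c=2q(q^2+q)$. Let $n_0$ be the number of $\pi$ with $c=0$ and $\Sigma_0=\sum_{c=0}(d-2)$. Then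
\begin{equation}\label{eq:planes}
 n-2=\sum_{c\ge1}(c-2)+\Sigma_0=2q(q^2+q)-2(q^3+q-n_0)+\Sigma_0=2q^2-2q+2n_0+\Sigma_0 .
\end{equation}
Let $q=4$. If $c=0$, then $2d\le5$ and $d\ge2$, so $d=2$. Hence $\Sigma_0=0$, and \eqref{eq:planes} becomes $33=24+2n_0$, which is impossible by parity.
\end{proof}

\begin{remark}
For $q=2$ and $q=3$ equation \eqref{eq:planes} is solvable, with $n_0=0$ and $n_0=1$ respectively (for $q=3$ again $d=2$ whenever $c=0$). For $q=5$ it reads $64=40+2n_0+\Sigma_0$, where now $d\in\{2,3\}$ is allowed when $c=0$, and gives no contradiction by itself.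
\end{remark}

\section{Primes $q\ge5$: a function that must be linear}\label{sec:prime}

\subsection{From an extremal partial ovoid to a function}\label{sec:function}

Let $|O|=n$, for any $q$. Each line on a point $P$ of $O'$ contains exactly one point of $O$. In coordinates, the positions of these $q^2+1$ points are the values of a function $f$, and the duality lemma for lines on $P$ controls how often $f$ agrees with a linear functional.

Write $N(y)=y^{q+1}$ and $\mathrm{Tr}(y)=y+y^q$ for $y\in\mathbb F_{q^2}$. Fix a point $P=\langle u\rangle\in O'$, choose a singular vector $u_0$ with $B(u,u_0)=1$, and let $W=\langle u,u_0\rangle^\perp$. This is an elliptic space of dimension $4$. Such spaces are unique up to isometry, so we may take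
\[
 W=\mathbb F_q\oplus\mathbb F_{q^2}\oplus\mathbb F_q,\qquad Q(\xi,s,\eta)=N(s)-\xi\eta .
\]
The singular points of $W$ are $\langle w_\sigma\rangle$, $\sigma\in\mathbb F_{q^2}\cup\{\infty\}$, where $w_s=(1,s,N(s))$ for $s\in\mathbb F_{q^2}$ and $w_\infty=(0,0,1)$. The linear functionals on $W$ are the maps $\ell_{a,b,c}(\xi,s,\eta)=a\xi+\mathrm{Tr}(bs)+c\eta$ with $a,c\in\mathbb F_q$, $b\in\mathbb F_{q^2}$. So
\[
 \ell_{a,b,c}(w_s)=a+\mathrm{Tr}(bs)+cN(s),\qquad \ell_{a,b,c}(w_\infty)=c .
\]

By Proposition~\ref{prop:companion}(ii) each of the $q^2+1$ lines $\langle u,w_\sigma\rangle$ on $P$ contains exactly one point of $O$, and it is not $P$. Write it as $\langle w_\sigma+f(\sigma)u\rangle$. This defines a function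
\[
 f:\mathbb F_{q^2}\cup\{\infty\}\to\mathbb F_q .
\]
The points of $\mathcal Q$ outside $P^\perp$ are $z_v=\langle u_0+v-Q(v)u\rangle$, $v\in W$, and
\[
 B\bigl(u_0+v-Q(v)u,\;w_\sigma+f(\sigma)u\bigr)=f(\sigma)+B(v,w_\sigma).
\]
Hence $\nu(v):=\#\{\sigma:f(\sigma)=-B(v,w_\sigma)\}$ is the number of points of $O$ in $\langle P,z_v\rangle^\perp$.

\begin{lemma}\label{lem:agree}
We have $\nu(v)=0$, $q$ or $2q$ according as $z_v\in O$, $z_v\notin O\cup O'$ or $z_v\in O'$. Consequently, for every functional $\ell$ on $W$,
\begin{equation}\label{eq:agree}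
 \#\{\sigma:f(\sigma)=\ell(w_\sigma)\}\in\{0,q,2q\}.
\end{equation}
\end{lemma}

\begin{proof}
Let $U=\langle P,z_v\rangle$. Its only singular points are $P$ and $z_v$, and $\mu(P)=-1$. The only point of $O'$ in $P^\perp$ is $P$, and $P$ is not in $z_v^\perp$; so $\mu(U^\perp)=|O\cap U^\perp|=\nu(v)$. Lemma~\ref{lem:duality} with $k=2$ gives $\nu(v)=-q(\mu(P)+\mu(z_v))=q(1-\mu(z_v))$. Since $B$ is nondegenerate on $W$, every functional is of the form $-B(v,\cdot)$.
\end{proof}

For $v\in W$ the linear map with
\[
 u\mapsto u,\qquad w\mapsto w+B(v,w)u\ \ (w\in W),\qquad u_0\mapsto u_0-v-Q(v)u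
\]
is an isometry: it preserves $Q$ on $\langle u\rangle\perp W$, the image of $u_0$ has $Q$-value $Q(v)-Q(v)=0$, its product with $u$ is $1$, and its product with the image of $w$ is $-B(v,w)+B(v,w)=0$. It maps $O$ to an extremal partial ovoid with $P$ in its companion and replaces $f(\sigma)$ by $f(\sigma)+B(v,w_\sigma)$. So, replacing $O$ by an isometric copy, \emph{we may subtract any functional from $f$}. Subtracting $\ell_{0,0,f(\infty)}$ we arrange
\begin{equation}\label{eq:inf}
 f(\infty)=0 .
\end{equation}

We have to show that for a prime $q\ge5$ no function $f$ satisfies \eqref{eq:agree} and \eqref{eq:inf}.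

\subsection{The idea in the smallest case: $q=3$}\label{sec:three}

Condition \eqref{eq:agree} says that the number of $\sigma$ with $f(\sigma)\ne\ell(w_\sigma)$ is always $10$, $7$ or $4$, so it is $1$ modulo $3$. In $\mathbb F_3$ the square of an element is $1$ or $0$ according as the element is nonzero or zero, and $\sigma=\infty$ contributes $(0-c)^2=c^2$. So for all $a,c\in\mathbb F_3$, $b\in\mathbb F_9$,
\[
 \sum_{s\in\mathbb F_9}\bigl(f(s)-a-\mathrm{Tr}(bs)-cN(s)\bigr)^2=1-c^2 .
\]
Both sides are polynomials of degree at most $2$ in each of four $\mathbb F_3$-coordinates of $(a,b,c)$, so they agree as polynomials. The right side has no linear terms. Hence $\sum f(s)=0$, $\sum f(s)N(s)=0$, and $\mathrm{Tr}(b\sum f(s)s)=0$ for all $b$, so $\sum f(s)s=0$; cubing, $\sum f(s)s^3=0$. Thus $\sum_sf(s)s^e=0$ for $e=0,1,3,4$.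

Write $f(s)=\sum_{m=0}^8F_ms^m$ on $\mathbb F_9$. Since $\sum_ss^m$ is $-1$ if $m$ is a positive multiple of $8$ and $0$ otherwise, $\sum_sf(s)s^e=-F_{8-e}$ for $0\le e\le7$. So $F_8=F_7=F_5=F_4=0$, and only the exponents $0,1,2,3,6$ survive. Comparing coefficients in $f^3=f$ we obtain
\begin{equation}\label{eq:three}
 f(s)=\varphi_0+\mathrm{Tr}(\varphi_1s)+\mathrm{Tr}(\varphi_2s^2)\qquad(\varphi_0\in\mathbb F_3,\ \varphi_1,\varphi_2\in\mathbb F_9).
\end{equation}
The first two terms are a functional. The quadratic term cannot vanish, since otherwise $f$ would agree with a functional in all $10$ places. For $q=3$ such a term does occur (Section~\ref{sec:small}). For a prime $q\ge5$ the corresponding identity has degree $q-1>2$ and constrains not only $f$ but also $f^2,f^3,\dots$. It is the condition on $f^2$ that eliminates the quadratic and all higher terms.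

\subsection{The polynomial identity for prime $q$}

Every function $F:\mathbb F_{q^2}\to\mathbb F_{q^2}$ is given by a unique polynomial of degree at most $q^2-1$. We write the exponents in base $q$ and call $F_{\alpha,\beta}$ the coefficients in
\[
 F(s)=\sum_{0\le\alpha,\beta\le q-1}F_{\alpha,\beta}\,s^{\alpha+q\beta}.
\]

\begin{proposition}\label{prop:vanish}
Let $q=p$ be an odd prime and let $f$ satisfy \eqref{eq:agree} and \eqref{eq:inf}. Then, for $1\le i\le q-2$,
\begin{equation}\label{eq:vanish}
 (f^i)_{\alpha,\beta}=0\qquad\text{whenever } i\le\alpha,\beta\le q-1 .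
\end{equation}
\end{proposition}

\begin{proof}
For every $(a,b,c)$ the number of $\sigma$ with $f(\sigma)\ne\ell_{a,b,c}(w_\sigma)$ is $q^2+1$ minus $0$, $q$ or $2q$, so it is $1$ modulo $p$. In $\mathbb F_q$ the power $y^{q-1}$ is $1$ for $y\ne0$ and $0$ for $y=0$, and $\sigma=\infty$ contributes $c^{q-1}$. Therefore
\[
 \sum_{s\in\mathbb F_{q^2}}\bigl(f(s)-a-\mathrm{Tr}(bs)-cN(s)\bigr)^{q-1}=1-c^{q-1}.
\]
Let $b=b_1+b_2\omega$ with an $\mathbb F_q$-basis $\{1,\omega\}$ of $\mathbb F_{q^2}$. Both sides are polynomials of degree at most $q-1$ in $a,b_1,b_2,c$, and they agree for all values in $\mathbb F_q$, so they are equal as polynomials over $\mathbb F_{q^2}$. Since $\omega\ne\omega^q$, we can pass to the independent variables $b=b_1+b_2\omega$ and $b'=b_1+b_2\omega^q$. In $\mathbb F_{q^2}[a,b,b',c]$ this gives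
\[
 \sum_{s}\bigl(f(s)-a-bs-b's^q-cs^{q+1}\bigr)^{q-1}=1-c^{q-1}.
\]
The coefficient of $a^jb^kb'^{k'}c^l$ on the left, with $i=q-1-j-k-k'-l\ge0$, is
\[
 \pm\frac{(q-1)!}{i!\,j!\,k!\,k'!\,l!}\sum_sf(s)^is^{(k+l)+q(k'+l)}
\]
(with $0^0=1$), and the multinomial coefficient is nonzero in $\mathbb F_p$; this is where $q=p$ is used. If $1\le i\le q-2$, then the monomial has degree between $1$ and $q-2$, so it is neither $1$ nor $c^{q-1}$, and the sum vanishes. Given $0\le e,e'\le q-1-i$, choose $l=\min(e,e')$, $k=e-l$, $k'=e'-l$. Then $i+k+k'+l=i+\max(e,e')\le q-1$, so $j=q-1-i-\max(e,e')\ge0$ is admissible, and we obtain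
\[
 \sum_sf(s)^is^{e+qe'}=0\qquad(1\le i\le q-2,\ 0\le e,e'\le q-1-i).
\]
It remains to read these power sums as coefficients. Let $F=f^i$, and note that $e,e'\le q-2$. Recall that $\sum_ss^m$ is $-1$ if $m$ is a positive multiple of $q^2-1$, and $0$ otherwise. Thus the term $F_{\alpha,\beta}s^{\alpha+q\beta}$ contributes to $\sum_sF(s)s^{e+qe'}$ only if $(\alpha+e)+q(\beta+e')$ is a positive multiple of $q^2-1$. As $\alpha+e$ and $\beta+e'$ are at most $2q-3$, this number is at most $(2q-3)(q+1)<2(q^2-1)$, so it must be $q^2-1$. Then $\alpha+e\equiv-1\pmod q$, hence $\alpha+e=q-1$, and $\beta+e'=q-1$. So the sum is $-F_{q-1-e,\,q-1-e'}$. As $e,e'$ run from $0$ to $q-1-i$, the indices run from $i$ to $q-1$.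
\end{proof}

\begin{proposition}\label{prop:prime}
For a prime $q\ge5$ there is no partial ovoid of $n$ points.
\end{proposition}

\begin{proof}
Suppose $|O|=n$ and let $f$ be as in Section~\ref{sec:function}, with $f(\infty)=0$. By \eqref{eq:vanish} with $i=1$, every exponent that occurs in $f$ has a zero digit: $f=h+g$ on $\mathbb F_{q^2}$ with
\[
 h=\sum_{\alpha=0}^{q-1}\varphi_\alpha s^\alpha,\qquad g=\sum_{\beta=1}^{q-1}\varphi'_\beta s^{q\beta}.
\]
As $f$ has values in $\mathbb F_q$, we have $f^q=f$. Since $s^{q^2}=s$, comparing coefficients gives $\varphi'_\beta=\varphi_\beta^q$ for $\beta\ge1$ and $\varphi_0\in\mathbb F_q$.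

Since $q\ge5$, we may also use \eqref{eq:vanish} with $i=2\le q-2$: the coefficients of $f^2=h^2+2hg+g^2$ at digits $(\alpha,\beta)$ with $\alpha,\beta\ge2$ vanish. We claim that only $2hg$ contributes to them.
\begin{itemize}
\item The degree of $h^2$ is at most $2q-2=(q-2)+q\cdot1$, so all second digits in $h^2$ are at most $1$.
\item In $g^2$ the monomials are $s^{qm}$ with $2\le m\le2q-2$. For $m\le q-1$ the digits are $(0,m)$. For $m\ge q$ we have $s^{qm}=s^{q^2}s^{q(m-q)}=s^{1+q(m-q)}$ as functions, with digits $(1,m-q)$. So all first digits in $g^2$ are at most $1$.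
\item The product $2hg=\sum_{\alpha\ge0,\,\beta\ge1}2\varphi_\alpha\varphi_\beta^q\,s^{\alpha+q\beta}$ is already reduced.
\end{itemize}
Hence $2\varphi_\alpha\varphi_\beta^q=0$ for $2\le\alpha,\beta\le q-1$. Taking $\alpha=\beta$ and using that $q$ is odd, we get $\varphi_\alpha=0$ for all $\alpha\ge2$. So $f(s)=\varphi_0+\mathrm{Tr}(\varphi_1s)$ for $s\in\mathbb F_{q^2}$ and $f(\infty)=0$, that is, $f(\sigma)=\ell_{\varphi_0,\varphi_1,0}(w_\sigma)$ for all $q^2+1$ values of $\sigma$. This contradicts \eqref{eq:agree}, because $q^2+1\notin\{0,q,2q\}$.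
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:bound} a partial ovoid has at most $n$ points. For $q\ge4$ the size $n$ is excluded by Proposition~\ref{prop:nonprime} ($q$ not prime, $q\ne4$), Proposition~\ref{prop:four} ($q=4$) and Proposition~\ref{prop:prime} ($q$ prime). So the maximum is at most $n-1=\frac12(q^3+q)$, and by duality the same holds for partial spreads of $\mathrm H(3,q^2)$.
\end{proof}

\section{The cases $q=2$ and $q=3$}\label{sec:small}

An automorphism of a generalized quadrangle is also an automorphism of its dual, and similarities of $(V,Q)$ induce automorphisms of $\mathrm Q^-(5,q)$. So, given Theorem~\ref{thm:A}, for Theorem~\ref{thm:B} it remains to show that for $q=2,3$ a partial ovoid of size $n$ exists and is unique up to similarities of $Q$.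

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $q\ge4$ the bound is not attained by Theorem~\ref{thm:A}.

\emph{The case $q=2$.} A partial ovoid of size $6$ is given in Example~\ref{ex:two}. Over $\mathbb F_2$, the singular vectors representing any six pairwise non-collinear points have Gram matrix $J-I$, which is invertible. So they form a basis of $V$ consisting of singular vectors, and the linear map taking one such basis to another is an isometry.

\emph{The case $q=3$, existence.} On $\mathbb F_3^6$ let $Q(x)=\sum_{i=1}^6x_i^2$. The singular vectors are those of weight $3$ and $6$; they give $\frac12\binom63\cdot8+\frac12\cdot64=80+32=112=(q+1)(q^3+1)$ points. A nondegenerate form that is not elliptic has $(q^2+1)(q^2+q+1)=130$ singular points, so $Q$ is elliptic. Let $O$ be the set of the $16$ points $\langle(\pm1,\dots,\pm1)\rangle$ with an even number of minus signs; this parity does not change under $x\mapsto-x$. Representatives $x,y$ of distinct points of $O$ differ in $k\in\{2,4\}$ positions, and $x\cdot y=6-2k\equiv k\not\equiv0\pmod3$. So $O$ is a partial ovoid of size $16=n$.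

\emph{The case $q=3$, uniqueness.} Let $|O|=16$ and use the set-up of Section~\ref{sec:function}, which identifies $(V,Q)$ with a fixed model $\langle u,u_0\rangle\perp W$. After normalization $f(\infty)=0$, so $f$ has the form \eqref{eq:three} with $\varphi_2\ne0$. Subtracting the functional $\ell_{\varphi_0,\varphi_1,0}$, which does not change $f(\infty)$, we reach by an isometry
\[
 f(s)=\mathrm{Tr}(\varepsilon s^2),\qquad f(\infty)=0,\qquad \varepsilon\in\mathbb F_9,\ \varepsilon\ne0 .
\]
By Lemma~\ref{lem:agree} the number $\nu(0)$ of zeros of $f$ is $0$, $3$ or $6$. Two zeros are $0$ and $\infty$. For $s\ne0$, $\varepsilon s^2+\varepsilon^3s^6=0$ if and only if $\varepsilon^2s^4=-1$, where $s^4\in\{1,-1\}$. If $\varepsilon^4=-1$, there is no such $s$ and $\nu(0)=2$, a contradiction. So $\varepsilon^4=1$, which means $\varepsilon=\rho^2$ with $\rho\in\mathbb F_9^*$. The linear map with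
\[
 (\xi,s,\eta)\mapsto(\xi,\rho s,N(\rho)\eta)\ \text{ on }W,\qquad u\mapsto u,\qquad u_0\mapsto N(\rho)u_0
\]
multiplies $Q$ by $N(\rho)$. It fixes $\langle w_\infty\rangle$ and sends $w_s+\mathrm{Tr}(\varepsilon s^2)u$ to $w_{\rho s}+\mathrm{Tr}((\rho s)^2)u$. So after a similarity
\[
 f(s)=\mathrm{Tr}(s^2),\qquad f(\infty)=0 .
\]
Finally, $f$ determines $O$. The points of $O$ in $P^\perp$ are the points $\langle w_\sigma+f(\sigma)u\rangle$, and by Lemma~\ref{lem:agree} the points of $O$ outside $P^\perp$ are the $z_v$ with $\nu(v)=0$, where $\nu$ depends only on $f$. Hence $O$ is unique up to similarities of $Q$.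
\end{proof}

\begin{thebibliography}{9}
\bibitem{ISX} Ihringer, Sin and Xiang, \emph{J. Combin. Theory Ser. A} \textbf{153} (2018).
\bibitem{PT} Payne and Thas, \emph{Finite Generalized Quadrangles}.
\bibitem{source} Source of the problem: \url{https://typeset.io/pdf/substructures-in-finite-classical-polar-spaces-59giq4estn.pdf}
\end{thebibliography}

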